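\title{Minimally rigid graphs in the plane have at least $2^{n-3}$ complex realizations}

\begin{abstract}
A minimally $2$-rigid graph $G$ on $n\ge 3$ vertices has, up to congruence, a finite number $c_2(G)$ of realizations in $\mathbb{C}^2$ with prescribed generic edge lengths. We prove that $c_2(G)\ge 2^{n-3}$, as conjectured by Jackson and Owen, and that the bound is attained for every $n\ge3$. More generally, if $H\subseteq G$ are minimally $2$-rigid on $h\ge 3$ and $n$ vertices, then $c_2(G)$ is a multiple of $c_2(H)$ by an integer that is at least $2^{n-h}$. The proof degenerates the framework to a generic collinear configuration. There the length equations reduce to $n-2$ quadratic forms in $n-2$ variables. We show by induction on the graph that these forms have no common nontrivial zero, and B\'ezout's theorem then gives $2^{n-2}$ nearby solutions, of which at most two lie in one congruence class.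
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Graphs are finite and simple. Let $G=(V,E)$ be a graph with $n$ vertices and let $\mathbb{F}$ be $\mathbb{R}$ or $\mathbb{C}$. A \emph{realization} of $G$ in $\mathbb{F}^2$ is a map $p\colon V\to\mathbb{F}^2$, $i\mapsto p_i$, and the pair $(G,p)$ is a \emph{framework}. A point of $\mathbb{C}^N$ is \emph{generic} if its $N$ coordinates are algebraically independent over $\mathbb{Q}$, that is, if no nonzero polynomial with rational coefficients vanishes at it; a realization is generic if it is generic as a point with $2n$ coordinates. A framework in the plane is \emph{rigid} if every continuous motion of its points that preserves all edge lengths is induced by isometries of the plane. The graph $G$ is \emph{$2$-rigid} if some generic framework $(G,p)$ in the plane is rigid, and \emph{minimally $2$-rigid} if it is $2$-rigid and $G-e$ is not $2$-rigid for any $e\in E$.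

Rigidity is a local property: it excludes motions, but other realizations with the same edge lengths may exist far away. To count them, write $|w|^2=w^Tw=w_1^2+w_2^2$ for $w\in\mathbb{C}^2$ (a bilinear expression, which vanishes at $(1,\sqrt{-1})$) and define the \emph{rigidity map}
\[
f_G\colon(\mathbb{C}^2)^V\to\mathbb{C}^E,\qquad p\mapsto\bigl(|p_i-p_j|^2\bigr)_{ij\in E}.
\]
A \emph{congruence} of $\mathbb{C}^2$ is a map $r\mapsto Ar+b$ with $b\in\mathbb{C}^2$ and $A\in O(2,\mathbb{C})$, that is, $A^TA=I$. Two realizations are \emph{congruent} if a congruence carries one to the other; congruent realizations have the same image under $f_G$. For a minimally $2$-rigid graph $G$ with $n\ge3$ vertices and a generic realization $p$, let $c_2(G)$ be the number of congruence classes of realizations $q\colon V\to\mathbb{C}^2$ with $f_G(q)=f_G(p)$. This number is finite and does not depend on $p$; Remark~\ref{rem:half} recovers both facts. For example, $c_2(K_3)=1$.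

One counts over $\mathbb{C}$ because the real count depends on $p$. Join $x$ and $y$ to both ends of an edge $ab$, and join $v$ to $x$ and $y$. Reflecting $y$ in the line through $a$ and $b$ preserves the lengths among $a,b,x,y$ but changes the distance from $x$ to $y$, and after that the two circles on which $v$ must lie have real common points for some lengths and not for others.

Jackson and Owen (2019) conjectured that $c_2(G)\ge 2^{n-3}$ for every minimally $2$-rigid graph $G$ with $n$ vertices; see \cite{slides}. This paper proves the conjecture.

\subsection*{Why $2^{n-3}$}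
We count $K_2$ as minimally $2$-rigid and use the following standard facts (Pollaczek-Geiringer; Laman; Henneberg; Tay--Whiteley).
\begin{itemize}
\item[(G1)] A graph with $m\ge2$ vertices is minimally $2$-rigid if and only if it has $2m-3$ edges and every subgraph on $m'\ge2$ vertices has at most $2m'-3$ edges.
\item[(G2)] Every minimally $2$-rigid graph on at least $3$ vertices arises from a minimally $2$-rigid graph $G_0$ with one vertex fewer by a \emph{$0$-extension} (add a vertex $v$ joined to two distinct vertices $x,y$) or a \emph{$1$-extension} (delete an edge $xy$ and add a vertex $v$ joined to $x$, $y$ and a third vertex $z$).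
\end{itemize}
The number $2m-3$ is the number $2m$ of coordinates minus the three parameters of a congruence. A $0$-extension of a minimally $2$-rigid graph is again minimally $2$-rigid by (G1): a subgraph on $m'\ge3$ vertices that contains $v$ has at most $2(m'-1)-3+2=2m'-3$ edges.

In a $0$-extension the new vertex lies on two circles with known centers and radii, so it has two positions, and $c_2$ doubles. A graph built from a triangle by $0$-extensions alone therefore has $c_2=2^{n-3}$ (this is proved in Section~\ref{sec:proofs}), and it is natural to guess that no graph has fewer realizations than these. A direct induction stalls at the $1$-extension: it deletes an edge, so a realization of the new graph does not restrict to a realization of $G_0$ with prescribed lengths. And $1$-extensions cannot be avoided. A $3$-regular graph on six vertices, such as $K_{3,3}$ or the triangular prism, satisfies (G1), since it has $9$ edges, deleting one vertex leaves $6\le7$ edges, deleting two leaves at most $4\le5$, and three or two vertices span at most $3$ or $1$ edges; it has no vertex of degree $2$, so it is not a $0$-extension.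

B\'ezout's theorem does not apply directly either. Fix the positions of the ends of an edge $ab$. The remaining $2n-4$ edges give $2n-4$ quadratic equations in $2n-4$ unknowns, but their leading forms all vanish when every free vertex $i$ has coordinates $(z_i,\sqrt{-1}\,z_i)$ with arbitrary $z_i$. For $n\ge4$ these are infinitely many solutions at infinity, and the product of the degrees counts nothing.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Every minimally $2$-rigid graph $G$ with $n\ge3$ vertices satisfies $c_2(G)\ge2^{n-3}$.
\end{theorem}

\begin{theorem}\label{thm:relative}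
Let $H\subseteq G$ be minimally $2$-rigid graphs on $h\ge3$ and $n$ vertices. Then $c_2(G)=d\cdot c_2(H)$ for an integer $d\ge2^{n-h}$. For every such $H$ and every $n\ge h$ there is a minimally $2$-rigid graph $G\supseteq H$ on $n$ vertices with $c_2(G)=2^{n-h}c_2(H)$. In particular (take $H=K_3$), the bound in Theorem~\ref{thm:main} is attained for every $n\ge3$.
\end{theorem}

Theorem~\ref{thm:main} is not the case $H=K_3$ of Theorem~\ref{thm:relative}, because $G$ need not contain a triangle ($K_{3,3}$ does not). Both theorems come from one statement, Proposition~\ref{prop:degree}, which allows the subgraph to be a single edge.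

Section~\ref{sec:idea} explains the degeneration to a collinear configuration and isolates the system of equations that governs it. Section~\ref{sec:tools} collects the tools. Section~\ref{sec:null} shows that the system has only trivial solutions; this is the heart of the paper. Section~\ref{sec:degree} turns this into a count, and Section~\ref{sec:proofs} passes from pinned realizations to congruence classes.

\section{Nearly collinear frameworks}\label{sec:idea}

For $t\in\mathbb{C}^V$ and an oriented edge $e$ from $i$ to $j$ write $t_e=t_i-t_j$, and use the same notation for other vectors in $\mathbb{C}^V$. Products such as $t_e\xi_e$ and $\eta_e^2$ do not depend on the orientation.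

We look for a place where the length equations simplify enough to be counted exactly. Put vertex $i$ at $(t_i,0)$, with all $t_i$ distinct, and displace it by $(a_i,b_i)$. The squared length of $e$ changes by $2t_ea_e+a_e^2+b_e^2$: the displacement along the line enters linearly, the displacement across the line only quadratically. To keep both terms we take $a_i$ of order $\varepsilon^2$ and $b_i$ of order $\varepsilon$. With
\begin{equation}\label{eq:ansatz}
p_i=(t_i+\varepsilon^2\xi_i,\ \varepsilon\eta_i)
\end{equation}
we get, for $e=ij$,
\begin{equation}\label{eq:expansion}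
|p_i-p_j|^2=t_e^2+\varepsilon^2\bigl(2t_e\xi_e+\eta_e^2+\varepsilon^2\xi_e^2\bigr).
\end{equation}
Pin an edge $ab$ by setting $\xi=\eta=0$ at $a$ and $b$, and prescribe the squared length $t_e^2+\varepsilon^2s_e$ for each other edge. As $\varepsilon\to0$ the equations become
\begin{equation}\label{eq:limit}
2t_e\xi_e+\eta_e^2=s_e .
\end{equation}
This system is linear in $\xi$, so $\xi$ can be eliminated.

\begin{example}\label{ex:triangle}
Let $G$ be the triangle $abv$ and write $\xi,\eta$ for $\xi_v,\eta_v$. The system \eqref{eq:limit} is
\[
2(t_v-t_a)\xi+\eta^2=s_{va},\qquad 2(t_v-t_b)\xi+\eta^2=s_{vb}.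
\]
Multiply the first equation by $t_v-t_b$, the second by $t_v-t_a$, and subtract:
\[
(t_a-t_b)\,\eta^2=(t_v-t_b)s_{va}-(t_v-t_a)s_{vb}.
\]
Since $t_a\ne t_b$, this has two solutions $\pm\eta$ when the right side is nonzero, and each determines $\xi$. They are the two thin triangles on either side of the line, exchanged by the reflection. Over $\mathbb{R}$ there is no solution when the two sides have incompatible signs.
\end{example}

In general, put $s_{ab}=0$, divide \eqref{eq:limit} by $t_e$ and sum along an oriented cycle $C$. The terms $2\xi_e$ cancel, and
\[
\sum_{e\in C}\frac{\eta_e^2}{t_e}=\sum_{e\in C}\frac{s_e}{t_e}.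
\]
A connected graph with $n$ vertices and $2n-3$ edges has $n-2$ independent cycles, so we have $n-2$ quadratic equations in the $n-2$ unknowns $\eta_i$, $i\ne a,b$. The number of equations has been halved, and the product of the degrees is now $2^{n-2}$. B\'ezout's theorem gives exactly this many solutions for general $s$, provided that there is no solution at infinity, that is, provided that \eqref{eq:limit} with $s=0$ forces $\eta=0$. Renaming $-2\xi$ as $\xi$, we must understand the solutions of $\eta_e^2=t_e\xi_e$, $e\in E$. Lemma~\ref{lem:key} does this for generic $t$.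

The rest is transport. The $2^{n-2}$ solutions of the limit system are simple, so they persist for small $\varepsilon\ne0$. This gives an open set of lengths with at least $2^{n-2}$ pinned realizations, and the number of pinned realizations is constant on a dense set of lengths that contains all generic ones. There may be further realizations, far from the collinear configuration, which is why the method gives a lower bound.

\section{Tools}\label{sec:tools}

\subsection*{Connectivity}

\begin{lemma}\label{lem:connected}
If $G$ is minimally $2$-rigid with $m\ge3$ vertices and $xy$ is an edge, then $G-xy$ is connected. In particular every minimally $2$-rigid graph is connected.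
\end{lemma}

\begin{proof}
Otherwise $V$ splits into nonempty parts of sizes $m_1\le m_2$ with at most the edge $xy$ between them. If $m_1\ge2$, then (G1) gives $|E|\le1+(2m_1-3)+(2m_2-3)=2m-5$. If $m_1=1$, then $m_2=m-1\ge2$ and $|E|\le1+2(m-1)-3=2m-4$. Both contradict $|E|=2m-3$.
\end{proof}

\subsection*{Congruences}
For $w\in\mathbb{C}^2$ put $w^{\pm}=w_1\pm\sqrt{-1}\,w_2$. These are linear coordinates on $\mathbb{C}^2$ with $|w|^2=w^+w^-$. For $\tau\ne0$ let $R_\tau$ be the linear map that multiplies $w^+$ by $\tau$ and $w^-$ by $\tau^{-1}$. It preserves $|w|^2$, hence also the bilinear form $w^Tw'$, so $R_\tau\in O(2,\mathbb{C})$; its matrix has entries in $\mathbb{Q}(\sqrt{-1},\tau)$.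

\begin{lemma}\label{lem:congruence}
\begin{itemize}
\item[(a)] If $|r-r'|^2\ne0$, then exactly two congruences fix both $r$ and $r'$: the identity, and a reflection whose fixed points are the points of the line through $r$ and $r'$.
\item[(b)] Only the identity fixes three points that affinely span $\mathbb{C}^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $w=r-r'$ and choose $w'\ne0$ with $w^Tw'=0$. Since $w^Tw\ne0$, the vector $w'$ is not a multiple of $w$, so $w,w'$ is a basis, and $w'^Tw'\ne0$ because otherwise $w'$ would be orthogonal to all of $\mathbb{C}^2$. If $(A,b)$ fixes $r$ and $r'$, then $Aw=w$ and $b=r-Ar$. From $w^TAw'=(Aw)^TAw'=w^Tw'=0$ we get $Aw'=cw'$, and $|Aw'|^2=|w'|^2$ gives $c=\pm1$. Both signs define elements of $O(2,\mathbb{C})$, and for $c=-1$ the fixed points are $r+\mathbb{C}w$.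

(b) The matrix $A$ fixes two linearly independent difference vectors, so $A=I$, and then $b=0$.
\end{proof}

\subsection*{Algebraic geometry}
We use two textbook facts about complex projective space.
\begin{itemize}
\item[(A1)] If $Z\subseteq\mathbb{P}^N$ is the common zero set of homogeneous polynomials, and some homogeneous polynomial of positive degree has no zero on $Z$, then $Z$ is finite. (A projective set of positive dimension meets every hypersurface; if the polynomial is identically zero, the hypothesis says $Z=\emptyset$.)
\item[(A2)] (B\'ezout) If $k$ homogeneous polynomials of degrees $d_1,\dots,d_k$ have finitely many common zeros in $\mathbb{P}^k$, then the intersection multiplicities of these zeros sum to $d_1\cdots d_k$. A zero has multiplicity $1$ if the Jacobian matrix of the system in an affine chart is invertible there.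
\end{itemize}
We also use Sard's theorem (a polynomial map $Q\colon\mathbb{C}^k\to\mathbb{C}^k$ has a \emph{regular value}, a point $\sigma$ such that $DQ$ is invertible at every point of $Q^{-1}(\sigma)$) and the holomorphic implicit function theorem.

\begin{lemma}\label{lem:algebraic}
Let $K\subseteq\mathbb{C}$ be a subfield and let $S\subseteq\mathbb{C}^N$ be the common zero set of polynomials with coefficients in $K$. If $S$ is finite, then all coordinates of all points of $S$ are algebraic over $K$.
\end{lemma}

\begin{proof}
Let $I\subseteq K[z]=K[z_1,\dots,z_N]$ be the ideal generated by the polynomials. For each $i$ the polynomial $\prod_{a\in S}(z_i-a_i)$ vanishes on $S$, so by the Nullstellensatz a power of it lies in $I\,\mathbb{C}[z]$. Hence finitely many monomials span $\mathbb{C}[z]/I\,\mathbb{C}[z]=\mathbb{C}\otimes_K(K[z]/I)$, and $K[z]/I$ is finite-dimensional over $K$. The powers $1,z_i,z_i^2,\dots$ are then linearly dependent modulo $I$, so $I$ contains a nonzero polynomial in $z_i$ alone over $K$, and $a_i$ is a root of it for every $a\in S$.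
\end{proof}

The next lemma lets us compute the size of a fiber over a generic point by looking at fibers over any Euclidean open set. The point to note is that the exceptional set is defined over $\mathbb{Q}$, so generic points avoid it.

\begin{lemma}\label{lem:fibers}
Let $\Phi=(\Phi_1,\dots,\Phi_N)\colon\mathbb{C}^N\to\mathbb{C}^N$ have components in $\mathbb{Q}[x]=\mathbb{Q}[x_1,\dots,x_N]$ that are algebraically independent over $\mathbb{Q}$. Then there are $d\ge1$ and a nonzero $g\in\mathbb{Q}[y]=\mathbb{Q}[y_1,\dots,y_N]$ such that $|\Phi^{-1}(y)|=d$ whenever $g(y)\ne0$. In particular $|\Phi^{-1}(y)|=d$ for every generic $y$.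
\end{lemma}

\begin{proof}
The fields $M=\mathbb{Q}(x_1,\dots,x_N)\supseteq L=\mathbb{Q}(\Phi_1,\dots,\Phi_N)$ both have transcendence degree $N$ and $M$ is finitely generated, so $d=[M:L]$ is finite. The $d$ embeddings of $M$ over $L$ into an algebraic closure are determined by their values on the $x_i$, so some $\mathbb{Q}$-linear combination $\theta$ of the $x_i$ has $d$ distinct images; then $M=L(\theta)$. Let $F\in L[T]$ be the monic minimal polynomial of $\theta$, of degree $d$ and with nonzero discriminant, and write $x_i=X_i(\theta)$ with $X_i\in L[T]$. Identify $\mathbb{Q}[y]$ with $\mathbb{Q}[\Phi_1,\dots,\Phi_N]$, and let $g$ be the product of denominators of all coefficients of $F$ and the $X_i$ and of a numerator of the discriminant of $F$. Then these coefficients lie in $R=\mathbb{Q}[y][1/g]$, and the discriminant is a unit of $R$.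

The ring $R[\theta]$ contains all $x_i$ and $1/g(\Phi)$, and it is contained in $\mathbb{Q}[x][1/g(\Phi)]$ because $\theta\in\mathbb{Q}[x]$; so $R[\theta]=\mathbb{Q}[x][1/g(\Phi)]$. Also $R[\theta]\cong R[T]/(F)$: if $P\in R[T]$ and $P(\theta)=0$, division by the monic polynomial $F$ leaves a remainder of degree less than $d$ that vanishes at $\theta$, hence is zero.

Let $g(y)\ne0$. Points of $\Phi^{-1}(y)$ correspond to ring homomorphisms $\mathbb{Q}[x][1/g(\Phi)]\to\mathbb{C}$ that extend the evaluation $R\to\mathbb{C}$ at $y$. Through $R[T]/(F)$ these correspond to the roots of the polynomial $F_y\in\mathbb{C}[T]$ obtained by evaluating the coefficients of $F$ at $y$. It is monic of degree $d$, and its discriminant is the value of a unit, hence nonzero. So there are exactly $d$ roots. Finally $g(y)\ne0$ for generic $y$, since $g$ has rational coefficients.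
\end{proof}

\section{The equations $\eta_e^2=t_e\xi_e$}\label{sec:null}

For a graph $\Gamma$ and $t\in\mathbb{C}^{V(\Gamma)}$ consider pairs $\eta,\xi\in\mathbb{C}^{V(\Gamma)}$ with
\begin{equation}\label{eq:null}
\eta_e^2=t_e\,\xi_e\qquad\text{for all }e\in E(\Gamma).
\end{equation}
Let $\mathbf{1}$ be the all-ones vector. If $(\eta,\xi)$ is a solution, then so are
\begin{equation}\label{eq:moves}
(\eta+st+c\mathbf{1},\ \xi+2s\eta+s^2t+c'\mathbf{1})\qquad\text{and}\qquad(\gamma\eta,\gamma^2\xi)
\end{equation}
for all $s,c,c',\gamma\in\mathbb{C}$, because $(\eta_e+st_e)^2=\eta_e^2+2s\eta_et_e+s^2t_e^2=t_e(\xi_e+2s\eta_e+s^2t_e)$. Call a solution \emph{trivial} if $\eta=st+c\mathbf{1}$ for some $s,c$. The moves \eqref{eq:moves} with $\gamma\ne0$ preserve triviality and nontriviality.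

Geometrically, \eqref{eq:null} places vertex $i$ at $(t_i,\eta_i,\xi_i)\in\mathbb{C}^3$ and asks that every edge point in a direction on the cone $\eta^2=t\xi$. If $\Gamma$ is connected and all $t_e\ne0$, then $\eta=st+c\mathbf{1}$ gives $\xi_e=s^2t_e$ and so
\begin{equation}\label{eq:trivial}
\eta=st+c\mathbf{1},\qquad \xi=s^2t+c'\mathbf{1}:
\end{equation}
in a trivial solution all vertices lie on one line, with direction $(1,s,s^2)$ on the cone.

\begin{lemma}\label{lem:key}
Let $G$ be minimally $2$-rigid and let $t\in\mathbb{C}^{V(G)}$ be generic. Then every solution of \eqref{eq:null} for $G$ is trivial.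
\end{lemma}

A count of parameters suggests this. There are $2n$ unknowns and $2n-3$ equations, so one expects a $3$-dimensional set of solutions, and the trivial solutions \eqref{eq:trivial} form such a set. A nontrivial solution would come with a $4$-dimensional family, its images under the moves with parameters $s,c,c',\gamma$, and this should force a relation on $t$. The count also shows that the number of edges matters: on a path with three vertices and all $t_e\neq0$, every $\eta$ extends to a solution.

We record one computation for repeated use.

\begin{lemma}\label{lem:degtwo}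
Let $(\eta,\xi)$ satisfy \eqref{eq:null} at edges $vx$ and $vy$, with $t_x\ne t_y$ and $\eta_x=\eta_y=\xi_x=\xi_y=0$. Then $\eta_v=\xi_v=0$.
\end{lemma}

\begin{proof}
The equations read $\eta_v^2=(t_v-t_x)\xi_v=(t_v-t_y)\xi_v$. So $(t_y-t_x)\xi_v=0$, hence $\xi_v=0$ and $\eta_v=0$.
\end{proof}

\begin{example}\label{ex:prism}
The prism shows how a nontrivial solution forces a relation on $t$. Let the triangles be $123$ and $1'2'3'$, joined by the edges $ii'$, and write $t_i'$ for $t_{i'}$; assume that the six values are distinct. On a triangle $xyv$ every solution is trivial: a move makes $\eta_x=\eta_y=\xi_x=0$, the edge $xy$ gives $\xi_y=0$, and Lemma~\ref{lem:degtwo} applies. So each triangle of the prism has the form \eqref{eq:trivial}, and after a move we have $\eta=\xi=0$ on $123$ and $\eta_{i'}=st_i'+c$, $\xi_{i'}=s^2t_i'+c'$. The edge $ii'$ gives $(st_i'+c)^2=(t_i'-t_i)(s^2t_i'+c')$, which expands to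
\[
m_1t_it_i'+m_2t_i'+m_3t_i+m_4=0,\qquad m=(s^2,\ 2sc-c',\ c',\ c^2).
\]
Thus $m$ lies in the kernel of the $3\times4$ matrix with rows $(t_it_i',t_i',t_i,1)$, and $m$ satisfies $(m_2+m_3)^2=4m_1m_4$. Let $\Delta$ be the vector of signed maximal minors of the matrix; it spans the kernel if it is nonzero. Then $D=(\Delta_2+\Delta_3)^2-4\Delta_1\Delta_4$ is a polynomial over $\mathbb{Q}$ in the six values. It is not identically zero: for $t_i=i$, $t_i'=-i$ the matrix has rank $3$ (columns $1,3,4$ form a Vandermonde matrix up to sign) and kernel spanned by $(0,1,1,0)$, so $D\ne0$ there. For generic $t$ we get $D\ne0$, so $\Delta\neq0$ and $m=\rho\Delta$ with $\rho^2D=0$. Hence $m=0$, $s=c=c'=0$, and the solution is trivial.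

Genericity cannot be weakened to distinctness. For $t_i'=t_i+1$, say $t=(0,2,4)$ and $t'=(1,3,5)$, the vector $\eta=\xi$ that is $0$ on $123$ and $1$ on $1'2'3'$ solves \eqref{eq:null}, and it is nontrivial because an affine function of $t$ that vanishes at two values is zero.
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:key}]
We use induction on the number of vertices. For $K_2$ every $\eta$ has the form $st+c\mathbf{1}$, since the two values of $t$ differ. Now let $G$ arise from $G_0$ as in (G2), with new vertex $v$, and put $V_0=V(G_0)$. Let $t$ be generic and let $(\eta,\xi)$ solve \eqref{eq:null} for $G$. The restriction of $t$ to $V_0$ is generic, and all values $t_i$ are distinct.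

\medskip\noindent\textbf{$0$-extension.} The restriction of $(\eta,\xi)$ to $V_0$ is a solution for $G_0$. It is trivial by induction, so it has the form \eqref{eq:trivial} as $G_0$ is connected, and after a move $\eta=\xi=0$ on $V_0$. Lemma~\ref{lem:degtwo} gives $\eta_v=0$, so $\eta=0$ and the solution is trivial.

\medskip\noindent\textbf{$1$-extension.} Let $\Gamma=G_0-xy$ and $m=|V_0|\ge3$; the graph $\Gamma$ is connected by Lemma~\ref{lem:connected}. The difficulty is that the restriction of $(\eta,\xi)$ to $V_0$ is only known to be a solution for $\Gamma$, which has one equation fewer than $G_0$ and may have nontrivial solutions. The plan is to show that, up to the moves, $\Gamma$ has only finitely many of them. They are then algebraic over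
\[
K=\mathbb{Q}(t_i: i\in V_0),
\]
and the three edges at $v$, being three equations in the two unknowns $\eta_v,\xi_v$, impose a relation on $t_v$ with coefficients in the algebraic closure $\overline{K}$ of $K$ in $\mathbb{C}$. Since $t$ is generic, $t_v$ is transcendental over $\overline{K}$, so the relation would have to be an identity, and we check that it is not.

As $t_x\ne t_y$, we can choose $s,c$ and then $c'$ in \eqref{eq:moves} so that
\[
\eta_x=\eta_y=0,\qquad\xi_x=0 .
\]

\emph{Step 1: finiteness.} Let $X$ be the set of $\zeta\in\mathbb{C}^{V_0}$ with $\zeta_x=\zeta_y=0$ for which some $\theta\in\mathbb{C}^{V_0}$ satisfies $\zeta_e^2=t_e\theta_e$ for all $e\in E(\Gamma)$. The condition prescribes the differences $\theta_e=\zeta_e^2/t_e$ on oriented edges. Such a $\theta$ exists if and only if these numbers sum to zero along every oriented cycle of $\Gamma$. So $X$ is the common zero set in $\{\zeta_x=\zeta_y=0\}\cong\mathbb{C}^{m-2}$ of finitely many quadratic forms $\sum_{e\in C}\zeta_e^2/t_e$ with coefficients in $K$. Since $\Gamma$ is connected, $\theta$ is unique up to an additive constant, and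
\begin{equation}\label{eq:path}
\theta_i-\theta_j=\sum_{e}\zeta_e^2/t_e,\qquad\text{summed along any oriented path from $i$ to $j$ in $\Gamma$.}
\end{equation}
Fix a path from $x$ to $y$ and let $\psi$ be the corresponding quadratic form over $K$, so that $\theta_x-\theta_y=\psi(\zeta)$ for $\zeta\in X$. The form $\psi$ measures the failure of the equation at the deleted edge, and this is where induction enters:
\begin{equation}\label{eq:psi}
\zeta\in X,\ \psi(\zeta)=0\ \Longrightarrow\ \zeta=0 .
\end{equation}
Indeed, if $\psi(\zeta)=0$, then $\theta_x=\theta_y$ and $\zeta_x=\zeta_y$, so both sides of \eqref{eq:null} vanish at $xy$ and $(\zeta,\theta)$ is a solution for $G_0$. By induction $\zeta=st+c\mathbf{1}$ on $V_0$, and $\zeta_x=\zeta_y=0$ with $t_x\ne t_y$ gives $s=c=0$. By \eqref{eq:psi} the form $\psi$ has no zero on the projective set $Z\subseteq\mathbb{P}^{m-3}$ defined by $X$, so $Z$ is finite by (A1).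

\emph{Step 2: algebraicity.} For $i_0\in V_0$ the set $\{\zeta\in X:\zeta_{i_0}=1\}$ contains at most one representative of each point of $Z$, so it is finite, and it is defined by polynomials over $K$. By Lemma~\ref{lem:algebraic} its points have all coordinates in $\overline{K}$.

\emph{Step 3: the new vertex.} The restriction $\eta|_{V_0}$ lies in $X$, with $\theta=\xi|_{V_0}$. If $\eta|_{V_0}=0$, then $\xi=\xi_x=0$ on $V_0$ by \eqref{eq:path}, Lemma~\ref{lem:degtwo} gives $\eta_v=0$, and the solution is trivial. Suppose that $\eta|_{V_0}\ne0$; we derive a contradiction. Scaling by $\gamma\ne0$ keeps $\eta_x=\eta_y=\xi_x=0$, so we may assume $\eta_{i_0}=1$ for some $i_0\in V_0$. By Step~2, $\eta_i\in\overline{K}$ for all $i\in V_0$, and then $\xi_i\in\overline{K}$ for all $i\in V_0$ by \eqref{eq:path} and $\xi_x=0$. Put $\kappa=\xi_y=-\psi(\eta|_{V_0})$; by \eqref{eq:psi}, $\kappa\ne0$.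

The edges $vx$ and $vy$ give $\eta_v^2=(t_v-t_x)\xi_v=(t_v-t_y)(\xi_v-\kappa)$. The second equality reads $(t_x-t_y)\xi_v=\kappa(t_v-t_y)$, so
\begin{equation}\label{eq:newvertex}
\xi_v=\kappa\,\frac{t_v-t_y}{t_x-t_y},\qquad\eta_v^2=\kappa\,\frac{(t_v-t_x)(t_v-t_y)}{t_x-t_y}.
\end{equation}
The edge $vz$ gives $(\eta_v-\eta_z)^2=(t_v-t_z)(\xi_v-\xi_z)$. Isolate the term that is linear in $\eta_v$ and use $\eta_v^2-(t_v-t_z)\xi_v=(t_z-t_x)\xi_v$:
\[
2\eta_z\eta_v=(t_z-t_x)\xi_v+\xi_z(t_v-t_z)+\eta_z^2=\ell(t_v),
\]
where
\[
\ell(T)=\kappa\,\frac{(t_z-t_x)(T-t_y)}{t_x-t_y}+\xi_z(T-t_z)+\eta_z^2\in\overline{K}[T].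
\]
Squaring and inserting \eqref{eq:newvertex} shows that
\begin{equation}\label{eq:identity}
4\eta_z^2\,\kappa\,\frac{(T-t_x)(T-t_y)}{t_x-t_y}=\ell(T)^2
\end{equation}
holds at $T=t_v$. Both sides are polynomials over $\overline{K}$ and $t_v$ is transcendental over $\overline{K}$, so \eqref{eq:identity} is an identity in $T$. If $\eta_z\ne0$, the left side is nonzero with a simple root at $t_x$, while every root of the right side has even multiplicity: a contradiction. If $\eta_z=0$, then $\ell=0$. Setting $T=t_y$ gives $\xi_z(t_y-t_z)=0$, so $\xi_z=0$, and then $\ell=0$ forces $\kappa(t_z-t_x)=0$, which is false.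
\end{proof}

\section{Counting realizations with a pinned subgraph}\label{sec:degree}

Let $H\subseteq G=(V,E)$ be minimally $2$-rigid graphs with $U=V(H)$, $h=|U|\ge2$, $n=|V|$ and $k=n-h\ge1$. Put $E'=E\setminus E(H)$. By (G1), $|E'|=(2n-3)-(2h-3)=2k$, which is the number of coordinates of the vertices outside $U$. To count realizations with $U$ pinned and the lengths on $E'$ prescribed, consider
\[
\Phi\colon(\mathbb{C}^2)^V\to(\mathbb{C}^2)^U\times\mathbb{C}^{E'},\qquad p\mapsto\bigl(p|_U,\ (|p_i-p_j|^2)_{ij\in E'}\bigr).
\]
We record the pinned positions as components of the map, instead of fixing them as constants, so that $\Phi$ is a polynomial map $\mathbb{C}^{2n}\to\mathbb{C}^{2n}$ with rational coefficients and Lemma~\ref{lem:fibers} can be applied.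

\begin{proposition}\label{prop:degree}
The components of $\Phi$ are algebraically independent over $\mathbb{Q}$. There is an integer $d=d(G,H)\ge2^k$ such that every fiber of $\Phi$ over a generic point has exactly $d$ elements. If $p$ is generic, then $\Phi(p)$ is generic.
\end{proposition}

\begin{proof}
Fix a generic $t\in\mathbb{C}^V$.

\emph{Step 1: the limit system has $2^k$ simple solutions.} Extend vectors in $\mathbb{C}^{V\setminus U}=\mathbb{C}^k$ by $0$ to $U$, and let
\[
\Psi\colon\mathbb{C}^k\times\mathbb{C}^k\to\mathbb{C}^{E'},\qquad(\xi,\eta)\mapsto(2t_e\xi_e+\eta_e^2)_{e\in E'}.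
\]
We claim that $\Psi^{-1}(0)=\{0\}$. If $\Psi(\xi,\eta)=0$, then $(\eta,-2\xi)$ satisfies \eqref{eq:null} on $E'$, and also on $E(H)$, where both sides vanish. By Lemma~\ref{lem:key}, $\eta=st+c\mathbf{1}$. It vanishes on $U$, which contains two vertices with different values of $t$, so $\eta=0$. Then $t_e\xi_e=0$ on all edges, $G$ is connected and $\xi|_U=0$, so $\xi=0$.

To eliminate $\xi$, let $\Lambda\colon\mathbb{C}^k\to\mathbb{C}^{E'}$ be the linear map $\xi\mapsto(2t_e\xi_e)_e$. It is injective by the claim with $\eta=0$. As $|E'|=2k$, there is a linear surjection $P\colon\mathbb{C}^{E'}\to\mathbb{C}^k$ with kernel $\operatorname{im}\Lambda$. Put $Q(\eta)=P\bigl((\eta_e^2)_e\bigr)$; its components $Q_1,\dots,Q_k$ are quadratic forms in $k$ variables, and they play the role of the cycle sums of Section~\ref{sec:idea}. If $Q(\eta)=0$, then $(\eta_e^2)_e=-\Lambda\xi$ for some $\xi$, so $\Psi(\xi,\eta)=0$ and $\eta=0$. Thus the only common zero of the $Q_j$ is $0$.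

Let $\sigma\in\mathbb{C}^k$ be a regular value of $Q$. The $k$ quadrics $Q_j(\eta)=\sigma_j\eta_0^2$ in $\mathbb{P}^k$ have no common zero on the hyperplane $\eta_0=0$, so their common zero set is finite by (A1) and lies in the chart $\eta_0=1$. There the Jacobian matrix of the system is $DQ(\eta)$, which is invertible at every solution. By (A2), $Q(\eta)=\sigma$ has exactly $2^k$ solutions.

Choose $s^0\in\mathbb{C}^{E'}$ with $Ps^0=\sigma$. For given $\eta$, the equation $\Lambda\xi=s^0-(\eta_e^2)_e$ is solvable exactly when $P$ annihilates the right side, that is, when $Q(\eta)=\sigma$, and then $\xi$ is unique. So $\Psi(\xi,\eta)=s^0$ has exactly $2^k$ solutions. At each of them $D\Psi$ is invertible: if $2t_e\dot\xi_e+2\eta_e\dot\eta_e=0$ for all $e\in E'$, then applying $P$ gives $DQ(\eta)\dot\eta=0$, so $\dot\eta=0$, and then $\Lambda\dot\xi=0$ gives $\dot\xi=0$.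

\emph{Step 2: an open set of large fibers.} We now let $\varepsilon\ne0$ and also free the vertices of $U$, in order to reach an open subset of the target of $\Phi$. Consider the system
\begin{equation}\label{eq:perturbed}
2t_e\xi_e+\eta_e^2+\varepsilon^2\xi_e^2=s_e\quad(e\in E'),\qquad\xi|_U=\alpha,\quad\eta|_U=\beta,
\end{equation}
in the $2k$ unknowns $\xi_i,\eta_i$ $(i\notin U)$, with parameters $\varepsilon\in\mathbb{C}$, $\alpha,\beta\in\mathbb{C}^U$, $s\in\mathbb{C}^{E'}$. At the parameters $(0,0,0,s^0)$ it is the system $\Psi=s^0$. Choose disjoint neighborhoods of its $2^k$ solutions. By the implicit function theorem and Step~1, for all parameters in some neighborhood $N$ of $(0,0,0,s^0)$ the system \eqref{eq:perturbed} has a solution in each of them, hence at least $2^k$ solutions. Fix $\varepsilon\ne0$ with $(\varepsilon,0,0,s^0)\in N$. Define $p$ from a solution by \eqref{eq:ansatz}; distinct solutions give distinct $p$ because $\varepsilon\ne0$, and \eqref{eq:expansion} gives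
\[
\Phi(p)=\bigl((t_i+\varepsilon^2\alpha_i,\ \varepsilon\beta_i)_{i\in U},\ (t_e^2+\varepsilon^2s_e)_{e\in E'}\bigr).
\]
The right side is an invertible affine function of $(\alpha,\beta,s)$. As $(\alpha,\beta,s)$ ranges over the nonempty open set where $(\varepsilon,\alpha,\beta,s)\in N$, it ranges over a nonempty Euclidean open set $W\subseteq\mathbb{C}^{2n}$, and every point of $W$ has at least $2^k$ preimages under $\Phi$.

\emph{Step 3: generic fibers.} A polynomial relation among the components of $\Phi$ vanishes on the image of $\Phi$, hence on $W$, hence identically. So the components are algebraically independent. Let $d$ and $g$ be as in Lemma~\ref{lem:fibers}. The nonzero polynomial $g$ does not vanish on all of $W$, and at a point of $W$ with $g\ne0$ we read off $d\ge2^k$. Finally, let $p$ be generic and $0\ne r\in\mathbb{Q}[y]$. Then $r\circ\Phi$ is a nonzero polynomial over $\mathbb{Q}$, so $r(\Phi(p))\ne0$.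
\end{proof}

Minimal rigidity entered twice: through Lemma~\ref{lem:key}, and through $|E'|=2k$, which makes the number of forms $Q_j$ equal to the number of variables. The field $\mathbb{C}$ is needed for (A2) and Lemma~\ref{lem:fibers}. We add two complements.

\begin{lemma}\label{lem:lengths}
If $G$ is minimally $2$-rigid with $n\ge3$ vertices and $p$ is generic, then $f_G(p)\in\mathbb{C}^{2n-3}$ is generic.
\end{lemma}

\begin{proof}
Apply Proposition~\ref{prop:degree} with $H$ an edge $ab$. The squared lengths of the other edges are algebraically independent over the field generated by the coordinates of $p_a$ and $p_b$. The number $|p_a-p_b|^2$ lies in that field and is transcendental over $\mathbb{Q}$, being a nonconstant rational polynomial in independent numbers.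
\end{proof}

\begin{lemma}\label{lem:zeroext}
If $G$ is a $0$-extension of $H$, then $d(G,H)=2$.
\end{lemma}

\begin{proof}
Let $v$ be joined to $x$ and $y$, and take a generic point $(q,\mu_1,\mu_2)$ of the target. The fiber consists of the positions $r$ of $v$ with $|r-q_x|^2=\mu_1$ and $|r-q_y|^2=\mu_2$. The difference of the equations is $-2r^T(q_x-q_y)+|q_x|^2-|q_y|^2=\mu_1-\mu_2$, the equation of a line since $q_x\ne q_y$. On this line the first equation is polynomial of degree at most $2$ in a parameter, and it has finitely many solutions, so at most two. Hence $d\le2$, and $d\ge2^1$ by Proposition~\ref{prop:degree}.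
\end{proof}

\section{From pinned realizations to congruence classes}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p$ be generic and $ab\in E$. Apply Proposition~\ref{prop:degree} with $H$ the edge $ab$, so $k=n-2\ge1$. The point $\Phi(p)$ is generic, so the fiber $\Phi^{-1}(\Phi(p))$ consists of at least $2^{n-2}$ realizations $p'$. Each has $p'_a=p_a$, $p'_b=p_b$ and the same squared lengths as $p$ on the other edges, so $f_G(p')=f_G(p)$. A congruence between two elements of the fiber fixes $p_a$ and $p_b$, and $|p_a-p_b|^2\ne0$ by genericity. By Lemma~\ref{lem:congruence}(a) there are two such congruences, so a congruence class contains at most two elements of the fiber. Therefore $c_2(G)\ge2^{n-2}/2=2^{n-3}$.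
\end{proof}

\begin{remark}\label{rem:half}
In this proof every class of realizations $q$ with $f_G(q)=f_G(p)$ contains exactly two elements of the fiber, so the number of classes is $d(G,ab)/2$; it is finite, independent of $p$, and equal to $1$ for $K_3$ by Lemma~\ref{lem:zeroext}. To see this, put $w=p_a-p_b$ and $\tilde w=q_a-q_b$. Then $w^+w^-=\tilde w^+\tilde w^-\ne0$, so $R_\tau\tilde w=w$ for $\tau=w^+/\tilde w^+$, and $R_\tau$ followed by a translation carries $q$ to an element $p'$ of the fiber. The reflection of Lemma~\ref{lem:congruence}(a) maps the fiber to itself. If it fixed $p'$, then $p'_i=p_a+s_iw$ for all $i$, with $s_a=0$, $s_b=-1$, and all $2n-3$ squared lengths would lie in the field generated by $|w|^2$ and the $n-2$ other numbers $s_i$. This contradicts Lemma~\ref{lem:lengths}, since $n-1<2n-3$.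
\end{remark}

For Theorem~\ref{thm:relative} we sort the realizations of $G$ by the congruence class of their restriction to $H$ and want each class to contribute the same number $d(G,H)$. Proposition~\ref{prop:degree} speaks only about fibers over generic points, and a realization of $H$ with the right lengths need not be generic: one of its vertices may sit at the origin. The lengths account for all but three of the required transcendence degrees, and a generic congruence supplies the last three.

\begin{lemma}\label{lem:representatives}
In the notation of Section~\ref{sec:degree}, let $p$ be a generic realization of $G$, and put $\lambda=f_H(p|_U)$ and $\mu=(|p_i-p_j|^2)_{ij\in E'}$. Every $q\colon U\to\mathbb{C}^2$ with $f_H(q)=\lambda$ is congruent to a realization $q^*$ such that $(q^*,\mu)\in\mathbb{C}^{2n}$ is generic.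
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:lengths}, the $2n-3$ numbers $(\lambda,\mu)=f_G(p)$ are algebraically independent over $\mathbb{Q}$. Let $k_0$ be the field generated over $\mathbb{Q}$ by $\lambda$, $\mu$, the coordinates of $q$ and $\sqrt{-1}$. It is finitely generated, so there are $\tau,b_1,b_2\in\mathbb{C}$ algebraically independent over $k_0$. Put $b=(b_1,b_2)$ and $q^*=R_\tau q+b$. For an edge $ij$ of $H$ we have $(q_i-q_j)^+(q_i-q_j)^-=\lambda_{ij}\ne0$, so
\[
\tau=\frac{(q^*_i-q^*_j)^+}{(q_i-q_j)^+}\in k_0(q^*),\qquad b=q_i^*-R_\tau q_i\in k_0(q^*)^2 .
\]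
Hence $k_0(q^*)=k_0(\tau,b_1,b_2)$ has transcendence degree $3$ over $k_0$. So three coordinates of $q^*$ are algebraically independent over $k_0$, and therefore over the subfield $\mathbb{Q}(\lambda,\mu)$. Since $\lambda=f_H(q^*)$ has coordinates in $\mathbb{Q}(q^*)$,
\[
\operatorname{trdeg}_{\mathbb{Q}}\mathbb{Q}(q^*,\mu)=\operatorname{trdeg}_{\mathbb{Q}}\mathbb{Q}(q^*,\lambda,\mu)\ge(2n-3)+3=2n.
\]
The point $(q^*,\mu)$ has $2h+2k=2n$ coordinates, so they are algebraically independent.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:relative}]
If $n=h$, then $G$ and $H$ have the same vertices and $2n-3$ edges each, so $G=H$ and $d=1$. Let $k=n-h\ge1$, and let $p,\lambda,\mu$ be as in Lemma~\ref{lem:representatives}. The realization $p|_U$ of $H$ is generic, so the realizations of $H$ with squared lengths $\lambda$ form $c=c_2(H)$ congruence classes. Choose representatives $q^1,\dots,q^c$ such that each $(q^j,\mu)$ is generic. By Proposition~\ref{prop:degree} each fiber $\Phi^{-1}(q^j,\mu)$ has $d=d(G,H)\ge2^k$ elements, and every element $p'$ of these fibers has $f_G(p')=(\lambda,\mu)=f_G(p)$. We show that these $cd$ realizations represent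 each class exactly once.

Let $f_G(p')=f_G(p)$. Then $p'|_U$ has squared lengths $\lambda$, so a congruence carries $p'|_U$ to some $q^j$; it carries $p'$ to a realization that restricts to $q^j$ and has squared lengths $\mu$ on $E'$, that is, to an element of $\Phi^{-1}(q^j,\mu)$. So every class is represented. Elements of different fibers are not congruent, because their restrictions to $U$ are not. A congruence between two elements of $\Phi^{-1}(q^j,\mu)$ fixes every point of $q^j$. Since $h\ge3$ and $q^j$ is generic, three of its points affinely span $\mathbb{C}^2$, and the congruence is the identity by Lemma~\ref{lem:congruence}(b). Hence $c_2(G)=d\,c_2(H)$ with $d\ge2^{n-h}$. This last step is the only use of $h\ge3$; for a single edge the reflection survives and halves the count, as in Remark~\ref{rem:half}.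

For sharpness, let $G$ be a $0$-extension of $H$. It is minimally $2$-rigid and contains $H$, and $c_2(G)=d(G,H)\,c_2(H)=2c_2(H)$ by Lemma~\ref{lem:zeroext}. Performing $n-h$ successive $0$-extensions gives a minimally $2$-rigid graph $G\supseteq H$ on $n$ vertices with $c_2(G)=2^{n-h}c_2(H)$. For $H=K_3$, where $c_2(K_3)=1$, this is a graph with $c_2(G)=2^{n-3}$ for every $n\ge3$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{A Tropical Approach To Counting Realisations Of Frameworks},
\texttt{https://app.icerm.brown.edu/\allowbreak assets/\allowbreak 522/\allowbreak 8737/\allowbreak 8737\_4980\_Smith\_\allowbreak 032020251130\_Slides.pdf}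

\end{thebibliography}
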